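\title{The minimum degree threshold for $K_\ell^-$-factors}

\begin{abstract}
Let $K_\ell^-$ be the complete graph on $\ell$ vertices with one edge removed. Kawarabayashi conjectured that every graph of order $\ell k$ and minimum degree at least $\frac{\ell^2-3\ell+1}{\ell-2}k$, connected if $\ell=3$, has a $K_\ell^-$-factor. We prove this for all $\ell\ge5$ and all $k\ge1$; with the known cases $\ell=3,4$, the conjecture holds for all $\ell\ge 3$ and $k\ge1$. We also show that for $\ell\ge4$ the bound is sharp for every $k$. The proof works in the complement, starts from an equitable coloring, and combines local exchanges in an extremal partial partition with two double counts.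
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, undirected and simple; $\delta(G)$ and $\Delta(G)$ denote the minimum and the maximum degree of $G$. For a connected graph $F$, an \emph{$F$-factor} of $G$ is a spanning subgraph of $G$ all of whose components are isomorphic to $F$. For $\ell\ge3$, let $K_\ell^-$ be the graph obtained from $K_\ell$ by deleting one edge. Thus a graph $G$ of order $\ell k$ has a $K_\ell^-$-factor exactly when its vertex set splits into $k$ sets of size $\ell$, each missing at most one edge of $G$. We ask which minimum degree forces such a partition.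

The same question for $K_\ell$ is answered by the theorem of Hajnal and Szemer\'edi, which we recall in the form used below. A coloring is \emph{proper} if every color class is an independent set.

\begin{theorem}[Hajnal--Szemer\'edi, 1970]\label{thm:HS}
A graph with maximum degree at most $\rho$ has a proper coloring with $\rho+1$ colors in which the sizes of any two color classes differ by at most $1$.
\end{theorem}

If $G$ has order $\ell k$ and $\delta(G)\ge(\ell-1)k$, then its complement has maximum degree at most $k-1$, so Theorem~\ref{thm:HS} splits the vertices into $k$ classes of size $\ell$, each a clique of $G$. The bound $(\ell-1)k$ cannot be lowered for $K_\ell$-factors: if the complement of $G$ consists of $K_{k+1}$ and isolated vertices, two vertices of that $K_{k+1}$ must share one of the $k$ classes. Allowing one missing edge per class removes this obstruction for one such clique, and the question is how much degree this allowance saves. Since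
\[
\frac{\ell^2-3\ell+1}{\ell-2}=(\ell-1)-\frac1{\ell-2},
\]
the following statement, a conjecture of Kawarabayashi that we take from \cite{K5}, says that the saving is $k/(\ell-2)$.

\begin{theorem}\label{thm:main}
Let $\ell\ge3$ and $k\ge1$, and let $G$ be a graph of order $\ell k$ with $\delta(G)\ge\frac{\ell^2-3\ell+1}{\ell-2}k$, connected if $\ell=3$. Then $G$ has a $K_\ell^-$-factor.
\end{theorem}

Two cases are known, and we use them without proof. For $\ell=3$, where $K_3^-$ is the path $P_3$ on three vertices, a connected graph of order $3k$ with $\delta(G)\ge k$ has a $P_3$-factor; connectedness is needed, as the disjoint union of $K_4$ and $K_5$ shows ($k=3$, $\delta=3$). For $\ell=4$, every graph of order $4k$ with $\delta(G)\ge\frac52k$ has a $K_4^-$-factor. The statement is also known when the order of $G$ is sufficiently large; we do not use this. Our proof covers all $\ell\ge5$ and all $k$ at once. The bound is best possible for each single $k$.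

\begin{theorem}\label{thm:sharp}
For all $\ell\ge4$ and $k\ge1$ there is a graph of order $\ell k$ and minimum degree $(\ell-1)k-\lfloor k/(\ell-2)\rfloor-1$ without a $K_\ell^-$-factor. Hence the least minimum degree that forces a $K_\ell^-$-factor in graphs of order $\ell k$ is exactly $(\ell-1)k-\lfloor k/(\ell-2)\rfloor$. For $\ell=3$ and $k\ge2$ there is a connected graph of order $3k$ and minimum degree $k-1$ without a $P_3$-factor.
\end{theorem}

For $k<\ell-2$ the threshold is $(\ell-1)k$, the same as for $K_\ell$-factors, and Theorem~\ref{thm:main} follows from Theorem~\ref{thm:HS} directly. The content of Theorem~\ref{thm:main} lies in the range $k\ge\ell-2$.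

Section~\ref{sec:sharp} passes to the complement and proves Theorem~\ref{thm:sharp}; the construction explains the number $\ell-2$. The proof of Theorem~\ref{thm:main} takes a best possible partial partition, in which some vertex is left over and some independent set $D$ lacks one vertex. Every vertex that can be made the left-over one by local exchanges has at least two neighbors in $D$. We show that there are many such vertices, too many for the degrees of the $\ell-1$ vertices of $D$. Section~\ref{sec:conf} sets up the exchanges, Section~\ref{sec:model} shows the mechanism on $30$ vertices, Sections~\ref{sec:loose} and~\ref{sec:count} carry out the two counts, and Section~\ref{sec:num} shows that the resulting inequalities are incompatible.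

\section{The complement and the extremal examples}\label{sec:sharp}

Let $G$ have order $\ell k$, let $H$ be its complement, and put
\[
q=\Big\lfloor \frac{k}{\ell-2}\Big\rfloor,\qquad\text{so that}\qquad k\ge(\ell-2)q .
\]
As $\delta(G)$ is an integer, the degree condition of Theorem~\ref{thm:main} is equivalent to $\delta(G)\ge(\ell-1)k-q$, that is, to $\Delta(H)\le k+q-1$. A \emph{unit} is a set of $\ell$ vertices that induces at most one edge of $H$. It is \emph{full} if it induces exactly one edge, and \emph{independent} otherwise. A $K_\ell^-$-factor of $G$ exists if and only if $V(H)$ can be partitioned into $k$ units. So the cases $\ell\ge5$ of Theorem~\ref{thm:main} amount to the following.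

\begin{proposition}\label{prop:compl}
Let $\ell\ge5$, $k\ge1$, $q=\lfloor k/(\ell-2)\rfloor$, and let $H$ be a graph of order $\ell k$ with $\Delta(H)\le k+q-1$. Then $V(H)$ can be partitioned into $k$ units.
\end{proposition}

The obstruction to a partition into units is easy to describe. A unit contains at most two vertices of a clique of $H$, since three would induce three edges. If it contains two, it has spent its only edge, so among vertex-disjoint cliques it contains two vertices of at most one. If $V(H)$ is partitioned into $k$ units, a clique of size $k+a$ has two vertices in at least $a$ of them, and disjoint cliques use different units. Therefore: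
\begin{equation}\label{eq:cliques}
\text{if $H$ contains $n$ disjoint cliques of size $k+a$ and $na>k$, there is no partition into units.}
\end{equation}
The cliques must fit into $H$, so $n(k+a)\le\ell k$. For $n\ge\ell-1$ this gives $na\le(\ell-n)k\le k$, and \eqref{eq:cliques} does not apply. So $n\le\ell-2$, and then $na>k$ forces $a\ge q+1$. Cliques of size $k+q+1$ have degree $k+q$, one more than Proposition~\ref{prop:compl} allows.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $a=q+1$. If $k\ge\ell-2$, let $H$ consist of $n=\ell-2$ disjoint copies of $K_{k+q+1}$ and isolated vertices. These fit into $\ell k$ vertices because $(\ell-2)(q+1)\le k+(\ell-2)\le2k$, and $na=(\ell-2)(q+1)>k$ by the definition of $q$. If $k<\ell-2$, then $q=0$; let $H$ consist of $n=k+1$ disjoint copies of $K_{k+1}$ and isolated vertices. These fit because $(k+1)^2\le k(k+3)\le\ell k$, and $na=k+1>k$. In both cases \eqref{eq:cliques} applies and $\Delta(H)=k+q$, so the complement $G$ of $H$ has no $K_\ell^-$-factor and $\delta(G)=\ell k-1-(k+q)=(\ell-1)k-q-1$. For $\ell\ge 4$, Theorem~\ref{thm:main} shows that minimum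 degree $(\ell-1)k-q$ suffices, which gives the exact threshold. For $\ell=3$ and $k\ge2$ the first construction has $q=k$ and $H$ consists of $K_{2k+1}$ and $k-1\ge1$ isolated vertices. An isolated vertex of $H$ is adjacent in $G$ to all other vertices, so $G$ is connected, and $\delta(G)=k-1$.
\end{proof}

\section{Configurations and exchanges}\label{sec:conf}

The rest of the paper proves Proposition~\ref{prop:compl}. We fix $\ell\ge5$, $k$, $q$ and $H$, and we \emph{assume that $V(H)$ has no partition into $k$ units}. All adjacency is in $H$. For a vertex $y$ and a vertex set $S$, let $N_S(y)$ be the set of neighbors of $y$ in $S$ and $d_S(y)=|N_S(y)|$; for disjoint sets $S,S'$, let $e(S,S')$ be the number of edges between them. We write $S-u+y$ for $(S\setminus\{u\})\cup\{y\}$. The two vertices on the edge of a full unit are its \emph{ends}, and the other $\ell-2$ vertices form its \emph{interior}. Deleting an end from a full unit leaves an independent set.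

Theorem~\ref{thm:HS} gives $k+q$ classes where we need $k$, and they are too small. We keep $k$ of them and try to complete them with the remaining vertices. A \emph{stub} is an independent set of size $\ell-1$. A \emph{configuration} is a family of $k$ pairwise disjoint \emph{blocks}, each a unit or a stub; the vertices in no block are \emph{loose}. Since $H$ has $\ell k$ vertices, the number of loose vertices equals the number of stubs.

\begin{lemma}\label{lem:exist}
A configuration exists.
\end{lemma}

\begin{proof}
Color $H$ with $k+q$ colors as in Theorem~\ref{thm:HS}. Suppose that at most $k-1$ classes have size at least $\ell-1$. Then some class has size at most $\ell-2$, so all classes have size at most $\ell-1$, and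
\[
\ell k\le(k-1)(\ell-1)+(q+1)(\ell-2)=(\ell-1)k+(\ell-2)q-1\le\ell k-1,
\]
which is absurd. So $k$ classes have size at least $\ell-1$, and each of them contains a stub.
\end{proof}

A configuration is \emph{maximal} if it has the largest possible number of units, and \emph{optimal} if it has the smallest number of full units among maximal configurations. By our assumption a maximal configuration has at least one stub and one loose vertex. Adding a loose vertex to a stub in which it has at most one neighbor would create a further unit. Hence:
\begin{equation}\label{eq:stub}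
\text{in a maximal configuration, every loose vertex has at least two neighbors in every stub.}
\end{equation}

A \emph{state} is an optimal configuration together with a chosen stub $D$ and a chosen loose vertex, called the \emph{active} vertex. Some units are stubs in disguise: they can give a vertex to $D$, which turns $D$ into a unit and leaves a stub behind. A vertex $u$ of a unit $U$ is an \emph{exit} of $U$ if $d_D(u)\le1$ and $U-u$ is independent; so if $U$ is full, an exit is an end. The blocks of a state fall into three classes, and the class of a block depends only on the block and on $D$: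
\begin{itemize}
\item $\mathcal C$: the stubs, including $D$, and the units that have an exit;
\item $\mathcal F$: the full units without exit, that is, with $d_D\ge2$ at both ends;
\item $\mathcal I$: the independent units without exit, that is, with $d_D\ge2$ at all vertices.
\end{itemize}
The next lemma says that the active vertex pays two edges for each block of $\mathcal C$ and one for each block of $\mathcal F$.

\begin{lemma}\label{lem:rules}
Consider a state with active vertex $y$.
\begin{itemize}
\item[(a)] $d_U(y)\ge2$ for all $U\in\mathcal C$, and $d_{U-u}(y)\ge2$ for every exit $u$ of a unit $U$.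
\item[(b)] If $U$ is a full unit, then $d_U(y)\ge1$, and if $d_U(y)=1$, the neighbor of $y$ lies in the interior of $U$.
\item[(c)] Both ends of every full unit have a neighbor in $D$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For stubs this is \eqref{eq:stub}. If $u$ is an exit of $U$, replace $U$ and $D$ by the unit $D+u$ and the stub $U-u$. The new configuration is maximal and $y$ is loose in it, so $d_{U-u}(y)\ge 2$ by \eqref{eq:stub}.

(b) Otherwise there is an end $v$ of $U$ with $N_U(y)\subseteq\{v\}$. Then $U-v+y$ is an independent unit, and using it in place of $U$ lowers the number of full units.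

(c) If an end $v$ of $U$ has $d_D(v)=0$, replace $U$ and $D$ by the independent unit $D+v$ and the stub $U-v$. This lowers the number of full units.
\end{proof}

Where the active vertex pays no more than it must, it can change places with a vertex of the unit. To \emph{exchange} the active vertex $y$ with $u\in U$ means to replace $U$ by $U-u+y$ and to make $u$ the active vertex, keeping $D$.

\begin{lemma}[Exchanges]\label{lem:exch}
Consider a state with active vertex $y$.
\begin{itemize}
\item[(a)] Let $U\in\mathcal F$ and $N_U(y)=\{z\}$. Exchanging $y$ with $z$ or with an end of $U$ gives a state in which the new unit is in $\mathcal F$.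
\item[(b)] Let $U\in\mathcal I$ and $d_U(y)=0$. Exchanging $y$ with any vertex of $U$ gives a state in which the new unit is in $\mathcal I$.
\end{itemize}
Both exchanges preserve $D$, every block of $\mathcal C$, and the sizes of the three classes.
\end{lemma}

\begin{proof}
(a) Let $v,v'$ be the ends of $U$; by Lemma~\ref{lem:rules}(b), $z\ne v,v'$. The set $U-z+y$ induces only the edge $vv'$, and $U-v+y$ and $U-v'+y$ induce only the edge $yz$. So the numbers of units and of full units do not change, and the new configuration is optimal. The ends of the new unit are $v,v'$ or $y,z$. We have $d_D(v),d_D(v')\ge2$ because $U\in\mathcal F$, and $d_D(y),d_D(z)\ge2$ by \eqref{eq:stub}, because $y$ is loose now and $z$ is loose after the first of these exchanges.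

(b) The new unit is independent, and $d_D(y)\ge2$ by \eqref{eq:stub}.

In both cases one unit is replaced by a unit of the same class, and no other block changes.
\end{proof}

The active vertex may pay nothing for a unit of $\mathcal I$. To control this, let $p$ be the maximum, over \emph{all} states, of the number of units of $\mathcal I$ that contain no neighbor of the active vertex. Fix a state $\Sigma_0$ attaining this maximum, with chosen stub $D$ and active vertex $x$. From now on $\mathcal C,\mathcal F,\mathcal I$ are the classes of $\Sigma_0$, and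
\[
c=|\mathcal C|\ge1,\qquad N=|\mathcal F|,\qquad h=|\mathcal I|,\qquad k=c+N+h,\qquad s=q-c+p .
\]
A \emph{descendant} is a state obtained from $\Sigma_0$ by a sequence of exchanges as in Lemma~\ref{lem:exch}. The classes of a descendant $\Sigma$ are $\mathcal C$, $\mathcal F(\Sigma)$ and $\mathcal I(\Sigma)$, of sizes $c$, $N$, $h$. A unit of $\Sigma_0$ is \emph{intact} in $\Sigma$ if it is also a unit of $\Sigma$. The number $s-1$ is the degree that an active vertex has to spare after its compulsory payments.

\begin{lemma}[Budget]\label{lem:budget}
Let $\Sigma$ be a descendant with active vertex $y$. Then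
\begin{equation}\label{eq:budget}
\sum_{U\in\mathcal F(\Sigma)}(d_U(y)-1)+\sum_{U\in\mathcal C}(d_U(y)-2)+\Big[\sum_{U\in\mathcal I(\Sigma)}d_U(y)-(h-p)\Big]\le s-1,
\end{equation}
and every term of the first two sums, as well as the bracket, is nonnegative. In particular $s\ge1$.
\end{lemma}

\begin{proof}
The left side is at most $(k+q-1)-N-2c-(h-p)=q-1-c+p=s-1$. The terms are nonnegative by Lemma~\ref{lem:rules}(a),(b). The bracket is nonnegative because at most $p$ of the $h$ units of $\mathcal I(\Sigma)$ contain no neighbor of $y$.
\end{proof}

Call $y$ \emph{solo} on a unit $U$ if $d_U(y)=1$. For $U\in\mathcal F$ let $R_U$ be its interior. Lemmas~\ref{lem:rules}(b) and~\ref{lem:budget} give the fact that we use most often: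
\begin{equation}\label{eq:solo}
\begin{array}{l}
\text{the active vertex of a descendant is solo on all but at most $s-1$ of the intact}\\
\text{units $U\in\mathcal F$, and where it is solo its neighbor lies in $R_U$.}
\end{array}
\end{equation}

\section{A small case by hand}\label{sec:model}

Suppose that $\Sigma_0$ has the single stub $D$ and that all its units are in $\mathcal F$. Then $c=1$, $h=p=0$, $N=k-1$ and $s=q-1$. For $q\le1$ this contradicts $s\ge1$. The first case with content is $q=2$, where the budget $s-1$ is zero.

\begin{example}\label{ex:model}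
Let $\ell=5$, $k=6$, so that $q=2$, $H$ has $30$ vertices and $\Delta(H)\le7$. There are five full units, each with three interior vertices. An active vertex has at least two neighbors in $D$ and at least one in each unit, so it has exactly one in each unit. Thus $x$ is solo on all five units and can be exchanged with any of the ten ends. After such an exchange only the unit of that end has changed, so every end has exactly one neighbor, an interior vertex, in every unit other than its own.

Fix a unit $U$ with ends $v,v'$, and choose one end from each of the other four units. As $|R_U|=3$, two of them, $y_1\in U_1$ and $y_2\in U_2$, have the same neighbor $z\in R_U$. They are not adjacent, since the only neighbor of $y_1$ in $U_2$ is an interior vertex. Also $v$ has exactly one neighbor in $U_2$. Exchange $x$ with $y_1$, and then replace $U$ and $U_2$ by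
\[
U-v-z+y_1+y_2\qquad\text{and}\qquad U_2-y_2+v ,
\]
leaving $z$ loose (Figure~\ref{fig:switch}). The first set is independent: $U-v$ is independent, $z$ was the only neighbor of $y_1$ and of $y_2$ in $U$, and $y_1y_2$ is not an edge. The second set is a unit, because $U_2-y_2$ is independent. There are still five units, but only four are full, contrary to optimality.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85, every node/.style={font=\small}]
\draw[rounded corners] (0,0) rectangle (1.8,3); \node at (0.9,3.3) {$U$};
\draw[rounded corners] (3,0) rectangle (4.8,3); \node at (3.9,3.3) {$U_2$};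
\foreach \p in {(0.5,2.4),(1.3,2.4),(0.5,1.5),(0.5,0.6),(1.3,0.6),(3.5,2.4),(4.3,2.4),(4.3,1.5),(3.5,0.6),(4.3,0.6),(2.4,-0.6)} \fill \p circle (2pt);
\draw[thick] (0.5,2.4)--(1.3,2.4)--(3.5,2.4);
\draw[thick] (2.4,-0.6)--(1.3,0.6)--(3.5,0.6)--(4.3,0.6);
\node[above] at (0.5,2.4) {$v'$}; \node[above] at (1.3,2.4) {$v$};
\node[above] at (1.3,0.6) {$z$}; \node[above] at (3.5,0.6) {$y_2$}; \node[right] at (2.4,-0.6) {$y_1$};
\draw[->,thick] (5.3,1.5)--(6.3,1.5);
\begin{scope}[xshift=6.8cm]
\draw[rounded corners] (0,0) rectangle (1.8,3);
\draw[rounded corners] (3,0) rectangle (4.8,3);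
\foreach \p in {(0.5,2.4),(1.3,2.4),(0.5,1.5),(0.5,0.6),(1.3,0.6),(3.5,2.4),(4.3,2.4),(4.3,1.5),(3.5,0.6),(4.3,0.6),(2.4,-0.6)} \fill \p circle (2pt);
\draw[thick] (3.5,2.4)--(3.5,0.6);
\node[above] at (0.5,2.4) {$v'$}; \node[above] at (1.3,2.4) {$y_2$};
\node[above] at (1.3,0.6) {$y_1$}; \node[below] at (3.5,0.6) {$v$}; \node[right] at (2.4,-0.6) {$z$};
\end{scope}
\end{tikzpicture}
\caption{A switch that destroys a full unit ($\ell=5$). Left: the loose vertex $y_1$ and the end $y_2$ of the full unit $U_2$ are nonadjacent and have the same unique neighbor $z$ in the full unit $U$, and the end $v$ of $U$ has one neighbor in $U_2-y_2$. Right: after $y_1,y_2$ enter $U$, $v$ enters $U_2$ and $z$ leaves, the first unit is independent; only edges inside units are drawn on the right.}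
\label{fig:switch}
\end{figure}

The example shows that many vertices can be made active, that each of them has a unique interior neighbor in most units of $\mathcal F$, and that the switch limits how many of them can share the same interior neighbor $z$. With a larger budget the limit is larger, and the pigeonhole principle only says that the number $M$ of such vertices $z$ is large. The contradiction then comes from $D$, since each such $z$ can be made loose and so has two neighbors in $D$. The vertices of $D$ have total degree at most $(\ell-1)(k+q-1)<(\ell+\frac1{\ell-2})k$, about $\ell$ edges per block. A unit of $\mathcal I$ sends at least $2\ell$ edges to $D$, a unit of $\mathcal F$ sends at least four plus two for each such $z$ in it, and a block of $\mathcal C$ may send very few. Three difficulties remain, and each comes with a compensation. The $p$ units missed by $x$ enlarge the budget, but all their vertices can be made active. Units of $\mathcal I$ missed by some $z$ enlarge the limit for $z$, but again their vertices can be made active. Blocks of $\mathcal C$ send few edges to $D$, but each one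 reduces the budget, and those that send at most two edges reduce it further.

\section{Sources and targets}\label{sec:loose}

We define three disjoint sets $P$, $Y$, $O$ of vertices, the \emph{sources}, and assign to each source $y$ a descendant $\Sigma_y$ with active vertex $y$. A source $y$ \emph{points to} a vertex $z$ if $z\in R_U$ for a unit $U\in\mathcal F$ that is intact in $\Sigma_y$ and $N_U(y)=\{z\}$. In that case $y$ can be exchanged with $z$ in $\Sigma_y$, by Lemma~\ref{lem:exch}(a). Put
\[
K=N-s .
\]
By \eqref{eq:solo}, if at most $i$ units of $\mathcal F$ fail to be intact in $\Sigma_y$, then $y$ points to at least $N-i-(s-1)=K+1-i$ vertices.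

\medskip\noindent\textbf{The set $P$.} Let $\mathcal P\subseteq\mathcal I$ be the family of the $p$ units without a neighbor of $x$, and let $P$ consist of $x$ and all vertices of these units, so $|P|=\ell p+1$. Let $\Sigma_x=\Sigma_0$, and for $y\in P\setminus\{x\}$ obtain $\Sigma_y$ from $\Sigma_0$ by exchanging $x$ with $y$. In $\Sigma_y$ all units outside $\mathcal P$ are intact, and the $p$ units in the place of $\mathcal P$ have union $P\setminus\{y\}$.

\medskip\noindent\textbf{The set $Y$.} Let $\mathcal F_1$ be the family of units $U\in\mathcal F$ on which some vertex of $P$ is solo, and fix such a vertex $y_U\in P$. By \eqref{eq:solo} for $x$, $|\mathcal F_1|\ge K+1$. Let $Y$ be the set of ends of units in $\mathcal F_1$, so $|Y|\ge2(K+1)$; the unit containing $y\in Y$ is its \emph{home}. For $y\in Y$ with home $U$, obtain $\Sigma_y$ from $\Sigma_{y_U}$ by exchanging $y_U$ with $y$. All units of $\mathcal F$ other than $U$ are intact in $\Sigma_y$.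

\medskip\noindent\textbf{The set $O$.} Let $Z_1$ be the set of vertices to which some vertex of $P\cup Y$ points. For $z\in Z_1$ choose a vertex $y$ pointing to $z$, in $P$ if possible and in $Y$ otherwise, and obtain a descendant $\Theta_z$ from $\Sigma_y$ by exchanging $y$ with $z$. In $\Theta_z$ all units of $\mathcal I\setminus\mathcal P$ are intact, and so are all units of $\mathcal F$ except the one containing $z$ and, if $y\in Y$, the home of $y$.

To bound the number of sources pointing to $z$ we use the budget of $z$, which is tight only if $z$ has a neighbor in every unit of $\mathcal I\setminus\mathcal P$. So let $\mathcal O$ be the family of units of $\mathcal I\setminus\mathcal P$ that contain no neighbor of $z$ for at least one $z\in Z_1$, and let $\mathcal O^-$ be the family of the other units of $\mathcal I\setminus\mathcal P$. Let $O$ and $O^-$ be the unions of these families, and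
\[
g=|\mathcal O|,\qquad w=|\mathcal O^-|,\qquad h=p+g+w .
\]
For $u\in O$, fix $z\in Z_1$ with no neighbor in the unit of $u$, and obtain $\Sigma_u$ from $\Theta_z$ by exchanging $z$ with $u$, using Lemma~\ref{lem:exch}(b). In $\Sigma_u$ at most two units of $\mathcal F$ fail to be intact, the units of $\mathcal O^-$ are intact, and all vertices of $O\setminus\{u\}$ lie in the $g$ units in the place of $\mathcal O$.

\medskip
A \emph{target} is a vertex to which some source points. Let $Z\supseteq Z_1$ be the set of targets and $M=|Z|$. For a target $z$ let $S_z$ be the set of sources pointing to $z$, and let $S_z^P,S_z^Y,S_z^O$ be its intersections with $P,Y,O$. All vertices of $S_z$ are adjacent to $z$. Every target is active in some descendant, so $d_D(z)\ge2$ by \eqref{eq:stub}.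

A source in $P$ or $O$ that points to $z$ is charged to the budget of $z$. A source in $Y$ is not: $z$ has to have one neighbor in the home of that source anyway. The switch of Example~\ref{ex:model} bounds these free pointers.

\begin{lemma}\label{lem:homes}
For every target $z$, the vertices of $S_z^Y$ have at most $s$ different homes.
\end{lemma}

\begin{proof}
Let $z\in R_U$, let $v$ be an end of $U$, and let $\mathcal T$ be the set of homes of vertices of $S^Y_z$. We may assume $\mathcal T\ne\emptyset$. Note that $U\notin\mathcal T$, since the home of $y\in Y$ is not intact in $\Sigma_y$.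

\emph{Claim. If $y_1,y_2\in S_z^Y$ are nonadjacent and have different homes $U_1,U_2$, then $d_{U_i-y_i}(v)\ge2$ for $i=1,2$.} By symmetry it suffices to exclude $d_{U_2-y_2}(v)\le1$. In $\Sigma_{y_1}$ the vertex $y_1$ is loose and $U,U_2$ are intact. Replace $U$ by $U-v-z+y_1+y_2$ and $U_2$ by $U_2-y_2+v$, and let $z$ be loose. The first set is independent, because $U-v$ is independent, $N_U(y_1)=N_U(y_2)=\{z\}$, and $y_1,y_2$ are nonadjacent. The second is a unit, because $y_2$ is an end of $U_2$ and $d_{U_2-y_2}(v)\le1$. The number of units is unchanged and the number of full units has dropped, contrary to optimality. This proves the claim.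

Suppose first that $d_{U_1}(v)\le1$ for some $U_1\in\mathcal T$, and take $y_1\in S_z^Y\cap U_1$. By the claim, $y_1$ is adjacent to every vertex of $S^Y_z$ with another home. So $y_1$ is adjacent to an end of each $U_2\in\mathcal T\setminus\{U_1\}$. These units are intact in $\Sigma_{y_1}$, and by \eqref{eq:solo} $y_1$ is not solo on them and there are at most $s-1$ of them.

Suppose next that $d_{U'}(v)\ge2$ for all $U'\in\mathcal T$. Take any $U_1\in\mathcal T$ and $y_1\in S_z^Y\cap U_1$, and in $\Sigma_{y_1}$ exchange $y_1$ with $v$; this is allowed since $y_1$ is solo on $U$. Now $v$ is active and the units of $\mathcal T\setminus\{U_1\}$ are intact, so \eqref{eq:solo} gives $|\mathcal T|-1\le s-1$.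
\end{proof}

\begin{lemma}\label{lem:B}
Let $B=2s+g$ if $g=0$ or $p\le s$, and $B=s+p+g$ if $g\ge1$ and $p>s$. Then $|S_z|\le B$ for every target $z$, and $B\ge2s+g$.
\end{lemma}

\begin{proof}
The bound $B\ge 2s+g$ is read off the definition. We show $|S_z|\le2s+g$ for $z\in Z_1$, and $|S_z|\le s+p+g$ for $z\in Z\setminus Z_1$. Since $Z=Z_1$ when $g=0$, this suffices.

Let $z\in Z_1$, let $y$ be the vertex chosen in the definition of $\Theta_z$, and let $b$ be the number of units both of whose ends lie in $S_z^Y$. By Lemma~\ref{lem:homes}, $|S_z^Y|\le s+b$. The units of $\mathcal I(\Theta_z)$ have union $(P\setminus\{y_0\})\cup O\cup O^-$, where $y_0=y$ if $y\in P$, and $y_0=y_{U'}$ if $y\in Y$ has home $U'$. By the definition of $\mathcal O$, $z$ has a neighbor in each unit of $\mathcal O^-$, so $d_{O^-}(z)\ge w$. With $h-p=g+w$, \eqref{eq:budget} gives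
\[
d_{P\setminus\{y_0\}}(z)+d_O(z)+\sum_{U\in\mathcal F(\Theta_z)}(d_U(z)-1)\le s-1+g .
\]
Each of the $b$ units above contains two neighbors of $z$ and is different from the unit containing $z$. If $S^P_z\neq\emptyset$, then $y\in P$, all $b$ units are intact in $\Theta_z$, and we get $(|S_z^P|-1)+|S_z^O|+b\le s-1+g$. If $S_z^P=\emptyset$, at least $b-1$ of them are intact, and $|S_z^O|+(b-1)\le s-1+g$. In both cases $|S_z^P|+|S_z^O|+b\le s+g$, and so $|S_z|\le2s+g$.

Let $z\in Z\setminus Z_1$. Then $S_z=S_z^O$. Take $u\in S_z$ and exchange $u$ with $z$ in $\Sigma_u$. In the new state $z$ is active, the vertices of $O\setminus\{u\}$ lie in independent units without exit, and the $w$ units of $\mathcal O^-$ are intact. At most $p$ of these $w$ units contain no neighbor of $z$, so $d_{O^-}(z)\ge w-p$. By \eqref{eq:budget}, $d_{O\setminus\{u\}}(z)+(w-p)-(g+w)\le s-1$. Hence $|S_z|\le1+d_{O\setminus\{u\}}(z)\le s+p+g$.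
\end{proof}

\section{The two counts}\label{sec:count}

\subsection{Light blocks}

For $U\in\mathcal C\setminus\{D\}$ define the \emph{weight} $\omega(U)=e(D,U)$ if $U$ is a unit, and $\omega(U)=e(D,U)+2$ if $U$ is a stub. The extra $2$ accounts for a loose vertex: there are as many loose vertices other than $x$ as stubs other than $D$, and each has two neighbors in $D$. Call $U$ \emph{light} if $\omega(U)\le2$. By the definition of $\omega$ and Lemma~\ref{lem:rules}(c),
\begin{equation}\label{eq:omega2}
\omega(U)\ge2\quad\text{if $U\in\mathcal C\setminus\{D\}$ is a stub or a full unit.}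
\end{equation}
A light block is almost disconnected from $D$, so vertices can be moved freely between the two. This costs the vertices of $P$ a third neighbor in the block, unless they are adjacent to nearly all of $D$. Let
\[
P'=\{y\in P: d_D(y)\le\ell-3\}.
\]

\begin{lemma}\label{lem:light}
Let $U\in\mathcal C\setminus\{D\}$ be light and $y\in P$. If $U$ is an independent unit or $y\in P'$, then $d_U(y)\ge3$.
\end{lemma}

\begin{proof}
We work in $\Sigma_y$. By Lemma~\ref{lem:rules}(a), $d_U(y)\ge2$. Suppose $N_U(y)=\{a,b\}$. If $U$ is a unit, neither $a$ nor $b$ is an exit, again by Lemma~\ref{lem:rules}(a).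

Let $U$ be an independent unit. Then $d_D(a),d_D(b)\ge2$, so $\omega(U)\ge4$ and $U$ is not light.

Let $U$ be a stub and $y\in P'$. As $U$ is light, $e(D,U)=0$. Choose $t\in D$ not adjacent to $y$. Then $D-t+a$ and $U-a+t$ are stubs, and $y$ has only the neighbor $b$ in the second. This contradicts \eqref{eq:stub}.

Let $U$ be a full unit with ends $v,v'$ and $y\in P'$. By Lemma~\ref{lem:rules}(c) and $e(D,U)\le2$, each end has exactly one neighbor in $D$ and no interior vertex has any. So $v,v'$ are exits and $a,b$ are interior vertices. Let $N_D(v)=\{d\}$. If $d$ is not adjacent to $v'$, then $D-d+v$ is a stub and $U-v+d$ is an independent unit, and using them in place of $D,U$ lowers the number of full units. So $N_D(v')=\{d\}$. Since $|D|=\ell-1$ and $d_D(y)\le\ell-3$, there is $t\in D\setminus\{d\}$ not adjacent to $y$, and $t$ has no neighbor in $U$. Then $U-v-a+t$ is a stub, and $D-t+a+v$ is a unit whose only edge is $vd$. The resulting configuration is maximal, and $y$ has only the neighbor $b$ in the new stub. This contradicts \eqref{eq:stub}.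
\end{proof}

Let $c_0$ be the number of light blocks. For $y\in P'$, Lemma~\ref{lem:light} shows that the second sum in \eqref{eq:budget} is at least $c_0$. Hence, if $P'\neq\emptyset$, then $c_0\le s-1$, and each $y\in P'$ fails to be solo on at most $s-1-c_0$ units of $\mathcal F$, so it points to at least $\max\{0,K+1+c_0\}$ targets.

\subsection{Counting pointers}

The number $K=N-s$ may be negative; it satisfies $K\ge-s$. To treat both signs together, put
\[
m=\max\{1,-K\},\qquad c'=\max\{0,c_0+1-m\},\qquad
Q=\begin{cases}\dfrac2B\big(\ell(p+g)K+2K^2-\ell g\big),&K\ge0,\\[2mm] 0,&K\le-1.\end{cases}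
\]
Then $1\le m\le s$ and $c_0\le c'+m-1$, and $0\le c'\le s-m$ if $P'\ne\emptyset$. Moreover $\max\{0,K+1+c_0\}=\max\{0,K+1\}+c'$: for $K\ge0$ we have $c'=c_0$, and for $K\le-1$ we have $m=-K$.

\begin{lemma}\label{lem:M}
$2M\ge Q+\frac{2c'}{B}|P'|$.
\end{lemma}

\begin{proof}
Count pairs $(y,z)$ with $y$ pointing to $z$. By Lemma~\ref{lem:B} there are at most $BM$. A source in $P$, $Y$, $O$ points to at least $K+1$, $K$, $K-1$ targets, respectively, and a source in $P'$ points to at least $\max\{0,K+1\}+c'$. Therefore
\[
BM\ge|P|\max\{0,K+1\}+c'|P'|+|Y|\max\{0,K\}+\ell g\max\{0,K-1\}.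
\]
For $K\le-1$ keep only $c'|P'|$. For $K\ge0$ use $|P|(K+1)\ge\ell pK$, $|Y|K\ge2K^2$ and $\max\{0,K-1\}\ge K-1$.
\end{proof}

\subsection{Counting edges at $D$}

Let
\begin{align*}
\Gamma&=\sum_{y\in P}(d_D(y)-2)+\sum_{U\in\mathcal C\setminus\{D\}}\omega(U)\ \ge0,\\
\Lambda&=2\ell p-(2\ell-6)s-(2\ell-2)c-(\ell-5)K+(\ell+1)(g+w)+\ell+1 .
\end{align*}

\begin{lemma}\label{lem:two}
We have
\begin{gather}
\Lambda+\Gamma+2M\le0,\label{eq:D}\\
(\ell-1)p\ge(\ell-3)(s+c)-K-g-w.\label{eq:p}
\end{gather}
\end{lemma}

\begin{proof}
From $k=c+N+p+g+w$, $q=s+c-p$ and $N=K+s$ we get $k+q=K+2s+2c+g+w$. The inequality $k\ge(\ell-2)q$ reads $k+q\ge(\ell-1)(s+c-p)$, which is \eqref{eq:p}.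

At most $(\ell-1)(k+q-1)$ edges leave $D$. The following sets are disjoint from each other and from $D$: the set $P$; the $\ell(g+w)$ vertices of $O\cup O^-$; the $2N$ ends of units of $\mathcal F$; the $M$ targets, which lie in interiors of units of $\mathcal F$; the loose vertices of $\Sigma_0$ other than $x$; the blocks of $\mathcal C\setminus\{D\}$. Every vertex of the first five sets has at least two neighbors in $D$, and the last two together send at least $\sum\omega(U)$ edges to $D$. Hence
\[
2(\ell p+1)+2\ell(g+w)+4(K+s)+2M+\Gamma\le(\ell-1)(K+2s+2c+g+w-1).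
\]
Moving everything to the left, the coefficient of $s$ is $4-2(\ell-1)$, that of $c$ is $-2(\ell-1)$, that of $K$ is $4-(\ell-1)$, that of $g+w$ is $2\ell-(\ell-1)$, and the constant is $2+(\ell-1)$. This is \eqref{eq:D}.
\end{proof}

It remains to record what $\Gamma$ and the extra pointers contribute against the negative term in $c$. Put
\[
R=\Gamma+2M-Q,\qquad \psi=\frac{2|P|}{B}>0 .
\]
The number $\psi$ is the gain in $2M$ when every vertex of $P$ points to one more target.

\begin{lemma}\label{lem:R}
\begin{itemize}
\item[(a)] $R\ge0$.
\item[(b)] If $P'=\emptyset$, then $R\ge\ell p+2c-2s+3$.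
\item[(c)] If $P'\neq\emptyset$, then $R\ge3(c-m)-c'(3-\psi)$, where $0\le c'\le s-m$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:M}, $R\ge\Gamma+\frac{2c'}B|P'|\ge\Gamma\ge0$. Every $y\in P\setminus P'$ has $d_D(y)-2\ge\ell-4\ge1$; here $\ell\ge5$ is used.

(b) Let $c_1$ be the number of light independent units in $\mathcal C$. By Lemma~\ref{lem:light}, $x$ has at least three neighbors in each of them, and $d_D(x)\ge3$, so $c_1+1\le s-1$ by \eqref{eq:budget}. All other blocks of $\mathcal C\setminus\{D\}$ have weight at least $2$, by \eqref{eq:omega2} or because they are not light. Thus $\Gamma\ge|P|+2(c-1-c_1)\ge\ell p+1+2(c-s+1)$.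

(c) Blocks that are not light have weight at least $3$, so $\Gamma\ge|P\setminus P'|+3(c-1-c_0)\ge|P\setminus P'|+3(c-m-c')$. As $c'<s\le B/2$, we have $\frac{2c'}B<1$, hence $|P\setminus P'|+\frac{2c'}B|P'|\ge\frac{2c'}B|P|=\psi c'$.
\end{proof}

\section{The inequalities are incompatible}\label{sec:num}

From here on the argument is numerical. We show that
\[
\Lambda+Q+R>0,
\]
which contradicts \eqref{eq:D}, since $\Lambda+Q+R=\Lambda+\Gamma+2M$.

In the situation of Section~\ref{sec:model}, where $p=g=w=0$ and $c=1$, this is quick. There \eqref{eq:p} says $K\ge(\ell-3)(s+1)$, so $Q=2K^2/s>2(\ell-3)K$, while $\Lambda=-(\ell-3)(2s+1)-(\ell-5)K$. Hence $\Lambda+Q>(\ell-1)K-(\ell-3)(2s+1)>0$. In general, \eqref{eq:p} lets $p$, $g$, $w$ take over the role of $K$, and $c$ can be large.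

Put $\varepsilon=\frac1{\ell-1}$ and $r=1+\varepsilon=\frac\ell{\ell-1}$. For $\ell\ge5$,
\[
\varepsilon\le\tfrac14,\qquad r\le\tfrac54,\qquad \ell-1-2\varepsilon\ge\tfrac72,\qquad \varepsilon(\ell-3)=1-2\varepsilon,\qquad r(\ell-3)=\ell-2-2\varepsilon .
\]
Multiplying \eqref{eq:p} by $r$ gives
\begin{equation}\label{eq:p'}
\ell p\ge(\ell-2-2\varepsilon)(s+c)-r(K+g+w),
\end{equation}
and inserting this into the term $2\ell p$ of $\Lambda$ gives
\begin{equation}\label{eq:Lambda}
\Lambda\ge(2-4\varepsilon)s-(2+4\varepsilon)c-(\ell-3+2\varepsilon)K+(\ell-1-2\varepsilon)(g+w)+\ell+1 .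
\end{equation}
Indeed, the coefficients are $(2\ell-4-4\varepsilon)-(2\ell-6)$, $(2\ell-4-4\varepsilon)-(2\ell-2)$, $-2r-(\ell-5)$ and $(\ell+1)-2r$. So there are two negative terms. The term in $K$ will be paid for by $Q$, and the term in $c$ by $R$ or, when $P$ is small, by \eqref{eq:p} read as an upper bound for $c$. The negative part of $Q$ is harmless: since $B\ge g+2$ and $8g\le(g+2)^2$,
\begin{equation}\label{eq:eta}
\eta:=\frac{2\ell g}B\le\frac{2\ell g}{g+2}\le\frac\ell2+\frac{\ell g}4 .
\end{equation}

We say that we are in \emph{type A} if $g=0$ or $p\le s$, so that $B=2s+g$, and in \emph{type B} if $g\ge1$ and $p>s$, so that $B=s+p+g<2p+g$. In type A put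
\[
\tilde s=\frac B2=s+\frac g2\ \ge1,\qquad\kappa=\frac K{\tilde s} .
\]

\subsection{Paying for $K$}

\begin{lemma}\label{lem:A}
In type A with $K\ge0$, either $\Lambda+Q>0$ or
\begin{equation}\label{eq:A}
\Lambda+Q\ge\tilde s\big[2-4\varepsilon+(1-\varepsilon)\kappa^2\big]-(2+4\varepsilon)c+2w+(\ell-2)g-\eta+\ell+1 .
\end{equation}
\end{lemma}

\begin{proof}
Let $\tilde p=p+g$ and $\alpha=r(2+\kappa)$. Then $Q=\ell\kappa\tilde p+2\kappa^2\tilde s-\eta$. Substitute $p=\tilde p-g$ and $s=\tilde s-g/2$ in $\Lambda$; the coefficient of $g$ becomes $-2\ell+(\ell-3)+(\ell+1)=-2$. As $2\ell+\ell\kappa=\alpha(\ell-1)$,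
\[
\Lambda+Q=\alpha(\ell-1)\tilde p+\tilde s\big[-(2\ell-6)-(\ell-5)\kappa+2\kappa^2\big]-(2\ell-2)c+(\ell+1)w-2g-\eta+\ell+1 .
\]
In the same variables \eqref{eq:p} reads $(\ell-1)\tilde p\ge(\ell-3)(\tilde s+c)-\kappa\tilde s+\frac{\ell-1}2g-w$; the coefficient of $g$ is $(\ell-1)-\frac{\ell-3}2-1$. For any $\beta$ with $0\le\beta\le\alpha$ we have $\alpha(\ell-1)\tilde p\ge\beta(\ell-1)\tilde p$, and so
\begin{multline*}
\Lambda+Q\ge\tilde s\big[(\beta-2)(\ell-3)-(\beta+\ell-5)\kappa+2\kappa^2\big]+\big(\beta(\ell-3)-2\ell+2\big)c\\
+(\ell+1-\beta)w+\Big(\frac{\beta(\ell-1)}2-2\Big)g-\eta+\ell+1 .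
\end{multline*}
We cannot always take $\beta=\alpha$, because the coefficient of $w$ must stay positive.

If $\alpha\ge\ell-1$, take $\beta=\ell-1$. The bracket is $(\ell-3-\kappa)^2+\kappa^2>0$, the coefficient of $c$ is $(\ell-1)(\ell-5)\ge0$, that of $w$ is $2$, and that of $g$ is $\frac{(\ell-1)^2}2-2\ge\ell$, while $\eta=\ell g/\tilde s\le\ell g$. So $\Lambda+Q>0$.

If $\alpha<\ell-1$, take $\beta=\alpha=2+2\varepsilon+r\kappa$. Then $(\alpha-2)(\ell-3)=2-4\varepsilon+(\ell-2-2\varepsilon)\kappa$ and $(\alpha+\ell-5)\kappa=(\ell-3+2\varepsilon)\kappa+r\kappa^2$, so the bracket equals $2-4\varepsilon+(1-4\varepsilon)\kappa+(1-\varepsilon)\kappa^2$, and $1-4\varepsilon\ge0$. The coefficient of $w$ exceeds $2$. Since $\alpha\ge2r$, the coefficient of $c$ is at least $2r(\ell-3)-2\ell+2=-(2+4\varepsilon)$, and that of $g$ is at least $r(\ell-1)-2=\ell-2$. This is \eqref{eq:A}.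
\end{proof}

\begin{lemma}\label{lem:base}
Either $\Lambda+Q>0$, or
\begin{equation}\label{eq:base}
\Lambda+Q\ge(2-4\varepsilon)s-(2+4\varepsilon)c+F+2w+\tfrac94g+2m+1
\end{equation}
for a number $F$ with $F\ge0$ and $F\ge rK-s-\frac g2$.
\end{lemma}

\begin{proof}
Let $K\le-1$. Then $Q=0$ and $m=-K$. As $\ell-3+2\varepsilon\ge2$ and $\ell-1-2\varepsilon\ge\frac72$, \eqref{eq:Lambda} gives \eqref{eq:base} with $F=0$.

Let $K\ge0$, so $m=1$. Note that $\frac{3\ell}4-1-2\varepsilon\ge\frac94$ and $\frac\ell2+1\ge3=2m+1$. In type B we have $B<2(p+g)$, so $Q\ge\ell K-\eta$. With \eqref{eq:Lambda} and \eqref{eq:eta},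
\[
\Lambda+Q\ge(2-4\varepsilon)s-(2+4\varepsilon)c+(3-2\varepsilon)K+(\ell-1-2\varepsilon)w+\big(\tfrac{3\ell}4-1-2\varepsilon\big)g+\tfrac\ell2+1,
\]
and $F=(3-2\varepsilon)K\ge rK$ works. In type A we may assume \eqref{eq:A}. Write $(2-4\varepsilon)\tilde s=(2-4\varepsilon)s+(1-2\varepsilon)g$ and use \eqref{eq:eta}. The coefficient of $g$ is $1-2\varepsilon+\ell-2-\frac\ell4=\frac{3\ell}4-1-2\varepsilon$ and the constant is $\frac\ell2+1$. Take $F=(1-\varepsilon)\kappa^2\tilde s$. Then $F-rK+\tilde s=\tilde s\,[(1-\varepsilon)\kappa^2-r\kappa+1]>0$, because the discriminant is $r^2-4(1-\varepsilon)\le\frac{25}{16}-3<0$.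
\end{proof}

\subsection{Paying for $c$}

\begin{lemma}\label{lem:final}
$\Lambda+Q+R>0$.
\end{lemma}

\begin{proof}
If $\Lambda+Q>0$ we are done by Lemma~\ref{lem:R}(a). So we may assume \eqref{eq:base}, and also \eqref{eq:A} in type A with $K\ge0$. The four cases below are exhaustive.

\medskip\noindent\emph{Case 1: $P'=\emptyset$.} By Lemma~\ref{lem:R}(b) and \eqref{eq:p'},
\[
R\ge(\ell-4-2\varepsilon)s+(\ell-2\varepsilon)c-r(K+g+w)+3 .
\]
Add \eqref{eq:base} and use $F-rK\ge-s-\frac g2$:
\[
\Lambda+Q+R\ge(\ell-3-6\varepsilon)s+(\ell-2-6\varepsilon)c+(2-r)w+\big(\tfrac74-r\big)g+2m+4 .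
\]
All coefficients are positive, as $\ell-3-6\varepsilon\ge\frac12$ and $r\le\frac54$.

\medskip\noindent\emph{Case 2: $P'\ne\emptyset$ and $\psi\ge1+4\varepsilon$.} Then $c'(3-\psi)\le(2-4\varepsilon)(s-m)$. Lemma~\ref{lem:R}(c) and \eqref{eq:base} give
\[
\Lambda+Q+R\ge(1-4\varepsilon)c+(2-4\varepsilon-3+2)m+1=(1-4\varepsilon)(c+m)+1>0 .
\]

\medskip\noindent\emph{Case 3: $P'\ne\emptyset$, $\psi<1+4\varepsilon$, type B.} Here $2\ge1+4\varepsilon>\psi>\frac{10p}{2p+g}$, so $g>3p>3s$. By Lemma~\ref{lem:R}(c), $R\ge3(c-m)-3(s-m)>3c-g$. With \eqref{eq:base}, $\Lambda+Q+R\ge(1-4\varepsilon)c+\frac54g+1>0$.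

\medskip\noindent\emph{Case 4: $\psi<1+4\varepsilon$, type A.} We show $\Lambda+Q>0$. Since $|P|=\psi\tilde s$, we have $\ell p<(1+4\varepsilon)\tilde s$, and dividing by $r$ gives $(\ell-1)p<\frac{\ell+3}\ell\tilde s$. Insert this and $s=\tilde s-\frac g2$ into \eqref{eq:p}:
\[
(\ell-3)c<K+w+\frac{\ell-1}2g-\theta\tilde s,\qquad\theta=\ell-3-\frac{\ell+3}\ell=\ell-4-\frac3\ell>0 .
\]
Multiply by $\lambda=\frac{2+4\varepsilon}{\ell-3}=\frac{2(\ell+1)}{(\ell-1)(\ell-3)}$:
\begin{equation}\label{eq:c}
(2+4\varepsilon)c<\lambda K+\lambda w+\frac{\ell+1}{\ell-3}\,g-\lambda\theta\tilde s .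
\end{equation}
Both $\lambda$ and $\frac{\ell+1}{\ell-3}$ decrease in $\ell$. They equal $\frac32$ and $3$ for $\ell=5$, and $\frac{14}{15}$ and $\frac73$ for $\ell=6$.

If $K\le-1$, then $(2+4\varepsilon)c<\frac32w+3g\le(\ell-1-2\varepsilon)(g+w)$, and all other terms of \eqref{eq:Lambda} are positive. So $\Lambda+Q=\Lambda>0$.

If $K\ge0$, then \eqref{eq:A} and \eqref{eq:c} give
\[
\Lambda+Q>\tilde s\big[2-4\varepsilon+\lambda\theta-\lambda\kappa+(1-\varepsilon)\kappa^2\big]+(2-\lambda)w+\Big(\ell-2-\frac{\ell+1}{\ell-3}\Big)g-\eta+\ell+1 ,
\]
with $2-\lambda>0$. Let $\ell\ge6$, so $\varepsilon\le\frac15$ and $\lambda<1$. The bracket is at least $2-4\varepsilon-\frac{\lambda^2}{4(1-\varepsilon)}\ge\frac65-\frac5{16}>0$. By \eqref{eq:eta} the last terms are at least $(\frac{3\ell}4-2-\frac73)g+\frac\ell2+1>0$, since $\frac{3\ell}4\ge\frac92>\frac{13}3$. Let $\ell=5$, so $\varepsilon=\frac14$, $\lambda=\frac32$, $\theta=\frac25$. The bracket is $\frac85-\frac32\kappa+\frac34\kappa^2=\frac{17}{20}+\frac34(\kappa-1)^2$, and the coefficient of $g$ is $0$. Since $g=2(\tilde s-s)\le2(\tilde s-1)$, we have $\eta=5g/\tilde s\le10-10/\tilde s$.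 By the inequality of arithmetic and geometric means,
\[
\Lambda+Q>\tfrac{17}{20}\tilde s+\tfrac{10}{\tilde s}-4\ge2\sqrt{17/2}-4>0 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:compl} and Theorem~\ref{thm:main}]
If $V(H)$ had no partition into $k$ units, then \eqref{eq:D} would give $\Lambda+Q+R=\Lambda+\Gamma+2M\le0$, contrary to Lemma~\ref{lem:final}. This proves Proposition~\ref{prop:compl}, and with it Theorem~\ref{thm:main} for $\ell\ge5$. For $\ell=3$ and $\ell=4$ the degree conditions read $\delta(G)\ge k$ and $\delta(G)\ge\frac52k$, and the theorem is given by the two known results stated in Section~\ref{sec:intro}.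
\end{proof}

\begin{remark}
The bound $\Delta(H)\le k+q-1$ enters in Lemma~\ref{lem:exist}, in the budget \eqref{eq:budget} and in the count \eqref{eq:D}. The definition of $q$ enters only through $k\ge(\ell-2)q$, in Lemma~\ref{lem:exist} and in \eqref{eq:p}. The assumption $\ell\ge5$ is not used in Sections~\ref{sec:conf} and~\ref{sec:loose}. It is used in Lemma~\ref{lem:R}, where $\ell-4\ge1$, and throughout Section~\ref{sec:num}: for $\ell=4$ the numbers $1-4\varepsilon$ and $\theta$ are negative, so the estimates in Cases 2 and 4 are not available.
\end{remark}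

\begin{thebibliography}{1}

\bibitem{K5}
\emph{$K_5^-$-Factor In A Graph},
\texttt{https://combinatorialpress.com/\allowbreak article/\allowbreak ars/\allowbreak Volume\%20122/\allowbreak volume-122-paper-9.pdf}

\end{thebibliography}
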